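\title{Holomorphic curves with few inflection points have rational order}

\begin{abstract}
Let $f$ be a holomorphic curve from the plane to $n$-dimensional projective space that lies in no hyperplane. Suppose that its lower order $\lambda$ is finite and that its inflection points are few, in the sense that their averaged counting function $N_1(r)$ is $o(T(r))$, where $T$ is the characteristic. We prove that $\log T(r)/\log r$ has a limit, and that $\lambda$ is either $0$ or of the form $1+d/k$ with integers $d\ge0$ and $2\le k\le n+1$. The coordinates of $f$ satisfy a linear differential equation whose poles are the inflection points. On each large disk we remove the poles by a Blaschke--Potapov factorization of the Wronskian matrix. The holomorphic systems obtained on different disks have, in the limit, a common characteristic polynomial with entire coefficients, and the growth of these coefficients determines $\lambda$.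
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $n\ge1$, put $N=n+1$, and let $f=(f_0,\dots,f_n)$ be a row vector of linearly independent entire functions without common zeros. It represents the holomorphic curve $(f_0:\dots:f_n)$ in $n$-dimensional projective space, and linear independence says that the curve lies in no hyperplane. The \emph{characteristic} and the \emph{lower order} of $f$ are
\[
T(r)=\frac1{2\pi}\int_{-\pi}^{\pi}\log\|f(re^{i\theta})\|\,d\theta-\log\|f(0)\|,
\qquad
\lambda=\liminf_{r\to\infty}\frac{\log T(r)}{\log r}.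
\]
We take the Euclidean norm; another norm on $\mathbb C^N$ changes $T$ by a bounded amount. Let $\operatorname{Wr}(f)$ be the $N\times N$ matrix with rows $f,f',\dots,f^{(n)}$, let $W=\det\operatorname{Wr}(f)$ be the Wronskian determinant, and put
\[
N_1(r)=\frac1{2\pi}\int_{-\pi}^{\pi}\log|W(re^{i\theta})|\,d\theta .
\]
Linearly independent entire functions have $W\not\equiv0$, so $N_1(r)$ is finite.

Both quantities belong to the curve rather than to the vector: if $f$ is replaced by $e^{h}f$ with $h$ entire, then $T$ does not change, $W$ becomes $e^{Nh}W$, and $N_1$ changes by the constant $N\operatorname{Re}h(0)$. The function $T$ measures the growth of the curve. For example, $f=(1,z,\dots,z^n)$ has $T(r)=n\log r+O(1)$ and $\lambda=0$, while $f=(1,e^z)$ has $T(r)=\frac1{2\pi}\int r\max(\cos\theta,0)\,d\theta+O(1)=r/\pi+O(1)$ and $\lambda=1$. The function $N_1$ counts zeros of $W$: by Jensen's formula $N_1(r)-N_1(1)=\int_1^r\nu_W(t)\,dt/t$, where $\nu_W(t)$ is the number of zeros of $W$ in $|z|<t$, with multiplicity.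 Now $W(z_0)=0$ means that $\operatorname{Wr}(f)(z_0)c=0$ for some column $c\ne0$, that is, that $\sum c_if_i$ vanishes at $z_0$ to order at least $n+1$: some hyperplane has contact of order more than $n$ with the curve. These points are the \emph{inflection points}. For $n=1$ we have $W=f_0^2(f_1/f_0)'$, and they are the critical points of $f_1/f_0$ as a map to the sphere. The function $N_1$ is the ramification term in Cartan's Second Main Theorem; that theorem is not used here.

The following conjecture is posed in \cite{HC}. It is known to hold when $n=1$.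

\begin{quote}
\emph{If $\lambda<\infty$ and $N_1(r)=o(T(r))$ as $r\to\infty$, then $\lambda$ is rational and the limit $\lim_{r\to\infty}\log T(r)/\log r$ exists.}
\end{quote}

We prove it for every $n\ge1$. Let
\[
\Sigma_N=\{1+d/k:\ d,k\in\mathbb Z,\ d\ge0,\ 2\le k\le N\}.
\]
This is a set of rational numbers with finitely many points in each bounded interval; in particular it is closed. For $n=1$ it is $\{1,\frac32,2,\frac52,\dots\}$.

\begin{theorem}\label{thm:main}
Let $f=(f_0,\dots,f_n)$ be a vector of linearly independent entire functions without common zeros, with $\lambda<\infty$ and $N_1(r)=o(T(r))$ as $r\to\infty$. Then $\lim_{r\to\infty}\log T(r)/\log r$ exists, and its value $\lambda$ lies in $\{0\}\cup\Sigma_N$. In particular, $\lambda$ is rational.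
\end{theorem}

To see why one should expect the numbers $1+d/k$, write $f^{(N)}$ as a combination of the rows of $\operatorname{Wr}(f)$. This shows that every coordinate of $f$ solves one equation
\begin{equation}\label{eq:ode}
y^{(N)}+a_1y^{(N-1)}+\dots+a_Ny=0,
\end{equation}
where, by Cramer's rule, the $a_k$ are meromorphic with poles only at the zeros of $W$, and $a_1=-W'/W$. Consider the extreme case in which $W$ has no zeros. The $a_k$ are then entire, and replacing $f$ by $W^{-1/N}f$ makes $W\equiv1$ and $a_1\equiv0$ without changing $T$. Finite order suggests that $a_2,\dots,a_N$ are polynomials. The substitution $y=\exp\int\xi$ then suggests that $\xi(z)$ is close to a root of $\xi^N+a_2(z)\xi^{N-2}+\dots+a_N(z)$, and the largest root has the size of $\max_k|a_k|^{1/k}$, which is $|z|^{d/k}$ for a suitable $k\ge2$ and $d=\deg a_k$. So $\log|y|$ should grow like $|z|^{1+d/k}$. Example~\ref{ex:attained} confirms this guess for two-term equations. The theorem says that the same orders, and no others, appear when $W$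 has zeros, provided that they are few compared with $T$.

The difficulty is that a single zero of $W$ makes the coefficients of \eqref{eq:ode} unbounded, so that they have no limits under rescaling. The proof goes as follows. In Section~\ref{sec:peaks} we reduce the theorem to a statement, Proposition~\ref{prop:peaks}, about sequences of radii $r_m$ near which $T$ is dominated by a power. Section~\ref{sec:model} proves that statement for $n=1$ and zero-free $W$, where the scheme of the argument is already complete. In Section~\ref{sec:scale} we remove the poles on a disk of radius comparable to $\rho$ by factoring the Wronskian matrix, which leaves a holomorphic system $G'=AG$ with $\|A\|=O(T(4\rho)/\rho)$. The system depends on $\rho$. Section~\ref{sec:compare} shows that the systems for $\rho$ and $2\rho$ differ by a change of frame that is small on the exponential scale $e^{T}$, and Section~\ref{sec:large} shows that such a change preserves, in the limit, the characteristic polynomial of the trace-free part of $A$. In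 Section~\ref{sec:final} the coefficients of these polynomials are glued to entire functions $c_2,\dots,c_N$, which take over the role of $a_2,\dots,a_N$.

\section{Tools from function theory}\label{sec:tools}

For matrices, $\|\cdot\|$ is the operator norm. The letter $C$ denotes constants that depend only on $N$, and $C_f$ constants that depend also on $f$; both may change from line to line. We write $\mathcal M_r(u)=\frac1{2\pi}\int_{-\pi}^\pi u(re^{i\theta})\,d\theta$, and $dA$ for area measure. Zeros are always counted with multiplicity.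

\subsection*{Standard facts}

\begin{description}
\item[(F1) Jensen's formula.] If $u$ is of class $C^2$ in the plane, then $\mathcal M_r(u)-u(0)=\int_0^r\nu(t)\,dt/t$ with $\nu(t)=\frac1{2\pi}\int_{|z|<t}\Delta u\,dA$. If $g$ is holomorphic near $|z|\le r$, $g(0)\ne0$, and $\nu_g(t)$ counts the zeros $\zeta$ of $g$ in $|z|<t$, then $\mathcal M_r(\log|g|)-\log|g(0)|=\int_0^r\nu_g(t)\,dt/t=\sum_{|\zeta|<r}\log(r/|\zeta|)$.
\item[(F2) Majorization.] A function $u$ subharmonic near $|z|\le R$ does not exceed the Poisson integral of its values on $|z|=R$. Hence, if $u\le v$ almost everywhere on $|z|=R$ and $v\ge0$, then $u(z)\le\frac{R+|z|}{R-|z|}\mathcal M_R(v)$; the factor is at most $3$ for $|z|\le R/2$. Also, $u(z)$ does not exceed the area mean of $u$ over a disk centered at $z$.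
\item[(F3) Positive real part.] If $\psi$ is holomorphic in $|z|<R$ and $\operatorname{Re}\psi\ge0$, then for $|z|<R$ and $i\ge1$
\[
\operatorname{Re}\psi(z)\le\frac{R+|z|}{R-|z|}\operatorname{Re}\psi(0),\qquad
|\psi^{(i)}(z)|\le\frac{2\,i!\,R}{(R-|z|)^{i+1}}\operatorname{Re}\psi(0).
\]
Both follow from $\psi(z)=\frac1{2\pi}\int\frac{w+z}{w-z}\operatorname{Re}\psi(w)\,d\theta+i\operatorname{Im}\psi(0)$, $w=R'e^{i\theta}$, as $R'\uparrow R$; the $i$-th derivative of the kernel in $z$ is $2\,i!\,w/(w-z)^{i+1}$.
\item[(F4) Norms.] If $M\not\equiv0$ is a holomorphic matrix or vector function, then $\log\|M\|=\sup_{|u|=|v|=1}\log|u^*Mv|$ is subharmonic, and so are $\log^+\|M\|$ and $\|M\|^\alpha=\exp(\alpha\log\|M\|)$ for $\alpha>0$.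
\item[(F5) Blaschke factors.] For $|\zeta|<R$ let $\beta(z)=R(z-\zeta)/(R^2-\bar\zeta z)$, the Blaschke factor of the disk $|z|<R$ at $\zeta$. It is holomorphic near $|z|\le R$, its only zero is $\zeta$, $|\beta|\le1$ on $|z|\le R$, and it maps $|z|=R$ bijectively onto the unit circle, so that $\int_{|z|=R}|\beta'|\,|dz|=2\pi$. For $0<t\le R$ we have $\mathcal M_t(\log|z-\zeta|)=\log\max(|\zeta|,t)$ and $\mathcal M_t(\log|R^2-\bar\zeta z|)=\log R^2$, hence $\mathcal M_t(\log1/|\beta|)=\log\big(R/\max(|\zeta|,t)\big)$.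
\item[(F6) Gronwall's inequality.] If $Y'=BY$ and $\|B\|\le w$ on $|z|\le r$, with $Y$ and $B$ holomorphic, then $\|Y(z)\|\le e^{w|z|}\|Y(0)\|$ on $|z|\le r$.
\item[(F7) Two-sided power bounds.] Let $c\not\equiv0$ be entire and $\alpha_\pm$ real. If $\max_{|z|=t}|c|=O(t^{\alpha_+})$ along a sequence $t\to\infty$ and $\max_{|z|=t}|c|=O(t^{\alpha_-})$ along a sequence $t\to0$, then there is an integer $d\ge0$ with $\alpha_-\le d\le\alpha_+$. Indeed, the $d$-th Taylor coefficient is at most $t^{-d}\max_{|z|=t}|c|$ in modulus; the first sequence shows that it vanishes if $d>\alpha_+$, the second that it vanishes if $d<\alpha_-$.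
\end{description}

\subsection*{The Leibniz matrix}

We shall often multiply $f$ by a zero-free scalar function. For holomorphic $\psi$, Leibniz's rule gives
\begin{equation}\label{eq:leibniz}
\operatorname{Wr}(e^{-\psi}f)=e^{-\psi}L_\psi\operatorname{Wr}(f),\qquad
(L_\psi)_{ji}=\binom ji\pi_{j-i},\quad \pi_l=e^{\psi}(e^{-\psi})^{(l)},
\end{equation}
for $0\le i\le j\le n$, and $(L_\psi)_{ji}=0$ for $i>j$. Thus $L_\psi$ is lower triangular with unit diagonal. Applying \eqref{eq:leibniz} with $-\psi$ to $e^{-\psi}f$ gives $L_\psi^{-1}=L_{-\psi}$. Since $\pi_0=1$ and $\pi_{l+1}=\pi_l'-\psi'\pi_l$, each $\pi_l$ is a universal polynomial in $\psi',\psi'',\dots$ in which every monomial has weight $l$, when $\psi^{(i)}$ is given weight $i$. Such a monomial has at most $l$ factors. Therefore, at any point and for any $\Lambda\ge1$, $\rho>0$, $C_1\ge1$,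
\begin{equation}\label{eq:leibnizbound}
|\psi^{(i)}|\le C_1\Lambda\rho^{-i}\ (1\le i\le n)\quad\text{implies}\quad|(L_{\pm\psi})_{ji}|\le C\,C_1^n(\Lambda/\rho)^{j-i}\ (i\le j).
\end{equation}

\subsection*{The bounded representative at scale $\rho$}

The vector $f$ may be much larger than $e^{T}$ in some directions and much smaller in others, because of the free factor $e^h$. On each disk we choose the factor that makes the vector bounded at the least cost. Assume $\|f(0)\|=1$, so that $T(r)=\mathcal M_r(\log\|f\|)$. For $\rho>0$ let $g_\rho$ be the holomorphic function in $|z|<4\rho$ whose real part is the Poisson integral of the continuous function $\log\|f\|$ on $|z|=4\rho$, with $\operatorname{Im}g_\rho(0)=0$. By (F2) and (F4),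
\begin{equation}\label{eq:g}
\log\|f\|\le\operatorname{Re}g_\rho\ \text{ in }|z|<4\rho,\qquad g_\rho(0)=T(4\rho)=:\Lambda_\rho .
\end{equation}
Put $\varphi_\rho(z)=f(\rho z)e^{-g_\rho(\rho z)}$ for $|z|<4$. Then $\|\varphi_\rho\|\le1$, and Cauchy's estimate and \eqref{eq:leibniz} give
\begin{equation}\label{eq:phi}
\|\varphi_\rho^{(j)}\|\le j!\ \text{ on }|z|\le3,\qquad
\det\operatorname{Wr}(\varphi_\rho)(z)=\rho^{N(N-1)/2}e^{-Ng_\rho(\rho z)}W(\rho z).
\end{equation}

\subsection*{Logarithmic derivatives}

A bounded function that is not smaller than $e^{-C\Lambda}$ at the origin has $O(\Lambda)$ zeros, and its logarithmic derivative is $O(\Lambda)$ on the average. The next lemma is the form of this statement that we need.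

\begin{lemma}\label{lem:logder}
Let $\Lambda\ge1$ and $C_1\ge1$. Let $g$ be holomorphic near $|z|\le3$, with $|g|\le e^{C_1}$ on $|z|\le3$ and $|g(0)|\ge e^{-C_1\Lambda}$. Let $\zeta_l$ be the zeros of $g$ in $|z|<5/2$, and let
\[
X_g(z)=\Lambda+\sum_l|z-\zeta_l|^{-1}.
\]
There is a constant $C_2$, depending only on $C_1$ and $N$, such that the number of the $\zeta_l$ is at most $C_2\Lambda$,
\[
\int_{|z|\le2}X_g\,dA\le C_2\Lambda,\qquad\text{and}\qquad
|(g'/g)^{(j)}|\le C_2X_g^{\,j+1}\quad\text{on }|z|\le2,\ 0\le j\le N.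
\]
\end{lemma}

\begin{proof}
Constants $C_2$ below depend only on $C_1$ and $N$. By (F1) with $r=3$, $\sum_l\log(3/|\zeta_l|)\le C_1+C_1\Lambda$, and each term is at least $\log(6/5)$; this bounds the number of zeros. For each $l$, $\int_{|z|\le2}|z-\zeta_l|^{-1}dA\le\int_{|w|\le9/2}|w|^{-1}dA=9\pi$, which bounds the integral of $X_g$.

Let $b$ be the product of the Blaschke factors of the disk $|z|<5/2$ at the $\zeta_l$. Then $g=be^{h}$ with $h$ holomorphic in $|z|<5/2$. Since $|b|=1$ on $|z|=5/2$, the maximum principle for $g/b$ gives $\operatorname{Re}h\le C_1$, and since $|b(0)|\le1$ we have $\operatorname{Re}h(0)\ge\log|g(0)|\ge-C_1\Lambda$. By (F3) applied to $C_1-h$, we get $|h^{(j+1)}|\le C_2\Lambda$ on $|z|\le2$. Next,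
\[
\frac{b'}b=\sum_l\Big[\frac1{z-\zeta_l}+\frac{\bar\zeta_l}{25/4-\bar\zeta_lz}\Big],
\]
and $|25/4-\bar\zeta_lz|\ge25/4-5=5/4$ for $|z|\le2$, so the derivatives of order at most $N$ of each second term are bounded by $C_2$. As $g'/g=b'/b+h'$,
\[
|(g'/g)^{(j)}(z)|\le C_2\Big(\Lambda+\sum_l|z-\zeta_l|^{-j-1}\Big)\qquad(|z|\le2).
\]
Finally $\sum x_l^{j+1}\le(\sum x_l)^{j+1}$ for $x_l\ge0$, and $\Lambda\le X_g^{\,j+1}$ because $X_g\ge\Lambda\ge1$.
\end{proof}

\section{Examples}\label{sec:examples}

When $W$ is a nonzero constant, $N_1$ is constant and the hypothesis $N_1=o(T)$ holds as soon as $T\to\infty$. The curve $(1,z,\dots,z^n)$ is of this kind, so $\lambda=0$ occurs. A constant Wronskian also bounds $\operatorname{Re}g_\rho$ from below. Let $\|f(0)\|=1$, $\rho^{N(N-1)/2}|W|\ge1$, and $\gamma(z)=g_\rho(\rho z)$. By \eqref{eq:phi}, $e^{-N\operatorname{Re}\gamma}\le|\det\operatorname{Wr}(\varphi_\rho)|\le C$ on $|z|\le3$, so $\operatorname{Re}\gamma+C\ge0$ there, and (F3) with $R=3$ gives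
\begin{equation}\label{eq:constW}
\operatorname{Re}\gamma\le5\Lambda_\rho+C,\qquad|\gamma'|+|\gamma''|\le C(\Lambda_\rho+1)\qquad\text{on }|z|\le2.
\end{equation}

\begin{example}\label{ex:attained}
Every point $\mu=1+d/k$ of $\Sigma_N$ is the order of a curve with $W\equiv1$. Let $f$ be the basis of solutions of $y^{(N)}=z^dy^{(N-k)}$ with $\operatorname{Wr}(f)(0)=I$. Since $k\ge2$, the coefficient $a_1=-W'/W$ vanishes, so $W\equiv1$. The vector $f(z)$ is a row of an invertible matrix, so there are no common zeros, and $\|f(0)\|=1$.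

\emph{Upper bound.} Let $r\ge1$, $w=r^{d/k}$ and $\Phi=\operatorname{diag}(w^{-j})_{0\le j\le n}\operatorname{Wr}(f)$. Then $\Phi'=B\Phi$, where $B$ has entries $w$ on the superdiagonal and one more nonzero entry, $z^dw^{1-k}$, in the last row. On $|z|\le r$ this entry has modulus at most $r^dw^{1-k}=w$, so $\|B\|\le2w$. By (F6), $\|f\|\le\|\Phi\|\le e^{2wr}$, that is, $T(r)\le2r^\mu$.

\emph{Lower bound.} The function $u=f_{N-k}^{(N-k)}$ solves $u^{(k)}=z^du$ with $u(0)=1$ and $u'(0)=\dots=u^{(k-1)}(0)=0$. With $p=d+k$ we find $u=\sum_{m\ge0}\alpha_mz^{mp}$, where $\alpha_0=1$ and $\alpha_m\,mp(mp-1)\cdots(mp-k+1)=\alpha_{m-1}$. Hence $\alpha_m\ge(mp)^{-km}$ and $u(r)\ge(r^\mu/(mp))^{km}$ for every $m\ge1$. The choice $m=\lfloor r^\mu/(ep)\rfloor$ gives $\log u(r)\ge km\ge cr^\mu$ for large $r$, with $c>0$. By Cauchy's estimate on the circle $|z-r|=1$, then \eqref{eq:g} and \eqref{eq:constW} with $\rho=r$,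
\[
cr^\mu\le\log u(r)\le C+\max_{|z|\le2r}\log\|f\|\le5T(4r)+C .
\]
So $\log T(r)/\log r\to\mu$.
\end{example}

\begin{example}\label{ex:needed}
Neither hypothesis of Theorem~\ref{thm:main} can be dropped. For $f=(1,F)$ we have $\log\|f\|\ge0$, so (F2) gives $\log|F(r)|\le3T(2r)+O(1)$. For $F=e^{e^z}$ the Wronskian $e^{z+e^z}$ has no zeros and $N_1\equiv1$, but $3T(2r)\ge e^r-O(1)$ and $\lambda=\infty$. For $0<\mu<1$ and $F(z)=\prod_{m\ge1}(1+zm^{-1/\mu})$ we have $|F(z)|\le F(|z|)$ and
\[
\lfloor r^\mu\rfloor\log2\le\log F(r)\le\int_0^\infty\log(1+rs^{-1/\mu})\,ds=r^\mu\int_0^\infty\log(1+s^{-1/\mu})\,ds,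
\]
the last integral being finite. So $\lambda=\mu$: without the hypothesis on $N_1$, every number in $(0,1)$ is a lower order.
\end{example}

\section{Reduction to peaks}\label{sec:peaks}

\subsection*{Logarithmic growth}

Let $f$ be as in Theorem~\ref{thm:main}. As the $f_i$ have no common zeros, $\log\|f\|$ is smooth, and (F1) gives $T(r)=\int_0^r\nu(t)\,dt/t$ with $\nu(t)=\frac1{2\pi}\int_{|z|<t}\Delta\log\|f\|\,dA$. The function $\nu$ is nonnegative and nondecreasing by (F4), so $T$ is continuous and nondecreasing. Moreover $\nu\not\equiv0$. Otherwise $\log\|f\|=\operatorname{Re}h$ with $h$ entire, the vector $F=e^{-h}f$ has norm $1$, and $0=\Delta\|F\|^2=4\|F'\|^2$ makes $F$ constant, which contradicts linear independence since $N\ge2$. Hence $T(r)\ge c\log r$ for large $r$, with $c>0$.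

If $\nu$ is bounded, then also $T(r)=O(\log r)$, so $\log T(r)/\log r\to0$, and the theorem holds with $\lambda=0$. From now on $\nu$ is unbounded, so that $T(r)/\log r\to\infty$, and we have to show that the limit exists and lies in $\Sigma_N$.

\subsection*{Moving the origin}

Lemma~\ref{lem:logder} needs a lower bound at the origin, so we move the origin to a point $b$ with $W(b)\ne0$. If two nondecreasing functions satisfy $0\le\nu_1(t)\le\nu_2(t+|b|)$, then for $0<K<r$
\begin{equation}\label{eq:shift}
\int_K^r\nu_1(t)\frac{dt}t\le\int_{K+|b|}^{r+|b|}\frac{\nu_2(s)\,ds}{s-|b|}\le\Big(1+\frac{|b|}K\Big)\int_{K+|b|}^{r+|b|}\nu_2(s)\frac{ds}s .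
\end{equation}
Let $T_b$ be the characteristic of $z\mapsto f(z+b)$. The disk $|z-b|<t$ lies in $|z|<t+|b|$, so \eqref{eq:shift} gives $T_b(r)\le O_K(1)+(1+|b|/K)T(r+|b|)$ for every $K$. Since $T\to\infty$, this means $T_b(r)\le(1+o(1))T(r+|b|)$, and by symmetry $T(r)\le(1+o(1))T_b(r+|b|)$. As $\log(r+|b|)/\log r\to1$, the lower and upper limits of $\log T(r)/\log r$ are the same for $T_b$ as for $T$, and $T_b(r)/\log r\to\infty$. Let $\nu_{W,b}(t)$ count the zeros of $W$ in $|z-b|<t$; it vanishes for small $t$. By \eqref{eq:shift} with $K=1$,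
\[
\int_0^r\nu_{W,b}(t)\frac{dt}t\le O(1)+(1+|b|)\big(N_1(r+|b|)-N_1(1)\big)=o\big(T(r+|b|)\big)=o\big(T_b(2r)\big),
\]
where the last step uses $T(r+|b|)\le(1+o(1))T_b(r+2|b|)$ and $r+2|b|\le2r$ for large $r$. Replacing $f$ by $f(z+b)/\|f(b)\|$, we may therefore assume
\begin{equation}\label{eq:S}\tag{S}
\|f(0)\|=1,\quad W(0)\ne0,\quad\frac{T(r)}{\log r}\to\infty,\quad\mathcal N(r):=\int_0^r\nu_W(t)\frac{dt}t=o(T(2r)).
\end{equation}
The radius $2r$ is the price of the shift: at this stage we cannot compare $T(r+|b|)$ with $T(r)$. It will cost nothing. From \eqref{eq:S} we also get a bound for the number of zeros,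
\begin{equation}\label{eq:count}
\nu_W(r)\le\int_r^{er}\nu_W(t)\frac{dt}t\le\mathcal N(er)=o(T(6r)).
\end{equation}

\subsection*{Peaks}

We want to rescale by $z\mapsto r_mz$, divide all growth by $T(r_m)$, and pass to a limit. For this $T(tr_m)/T(r_m)$ must stay bounded for each fixed $t$, and the bound in terms of $t$ is the information that survives in the limit. Let $\mu_-\le\mu_+$ be real numbers. A sequence $r_m\to\infty$ is a \emph{sequence of peaks of type $(\mu_-,\mu_+)$} if there are $K_m\to\infty$ such that, with $T_m=T(r_m)$,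
\begin{equation}\label{eq:H}\tag{P}
T(tr_m)\le t^{\mu_+}T_m\quad(1\le t\le K_m),\qquad T(tr_m)\le t^{\mu_-}T_m\quad(K_m^{-1}\le t\le1).
\end{equation}
In the coordinates $(\log r,\log T)$, the graph of $T$ stays, on longer and longer intervals about $\log r_m$, below the broken line through $(\log r_m,\log T_m)$ with slope $\mu_-$ to the left and $\mu_+$ to the right. The heart of the paper is the following statement.

\begin{proposition}\label{prop:peaks}
Assume \eqref{eq:S}, and suppose that there is a sequence of peaks of type $(\mu_-,\mu_+)$. Then there are integers $2\le k\le N$ and $d\ge0$ with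
\[
\mu_-\le1+d/k\le\mu_+ .
\]
\end{proposition}

Peaks exist for reasons that concern only monotone functions. This is the one place where $\lambda<\infty$ is used. Let $\lambda^*=\limsup_{r\to\infty}\log T(r)/\log r\in[\lambda,\infty]$.

\begin{lemma}\label{lem:peaks}
\begin{enumerate}
\item[(a)] If $\lambda<\mu<\lambda^*$, there is a sequence of peaks of type $(\mu,\mu)$.
\item[(b)] If $\lambda=\lambda^*=\mu<\infty$, then for every $\delta>0$ there is a sequence of peaks of type $(\mu-\delta,\mu+\delta)$.
\end{enumerate}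
\end{lemma}

\begin{proof}
(a) Note that $\mu>\lambda\ge0$. Let $u(r)=T(r)r^{-\mu}$. Since $\lambda<\mu<\lambda^*$, we have $\liminf u=0$ and $\limsup u=\infty$ as $r\to\infty$. A peak is a point where $u$ is maximal on a long interval, away from its ends. Given $K>1$ and $s_1>0$, choose $s_2>Ks_1$ with $u(s_2)>\max_{[s_1,Ks_1]}u$, and then $s_3>s_2$ with $u(s_3)\le K^{-\mu}u(s_2)$. Let $r$ be a maximum point of $u$ on $[s_1,s_3]$. Then $u(r)\ge u(s_2)$, so $r>Ks_1$. Since $T(s_3)\ge T(r)$,
\[
u(r)(r/s_3)^\mu\le u(s_3)\le K^{-\mu}u(s_2)\le K^{-\mu}u(r),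
\]
and as $u(r)>0$ and $\mu>0$ we get $s_3\ge Kr$. Thus $[r/K,Kr]\subset[s_1,s_3]$, and $u(tr)\le u(r)$, that is $T(tr)\le t^\mu T(r)$, for $1/K\le t\le K$. Take $K=s_1=m$ for $m=2,3,\dots$.

(b) Choose $x_0\ge0$ with $T(e^{x_0})\ge1$ and let $\phi(x)=\log T(e^x)$ for $x\ge x_0$, so $\phi(x)/x\to\mu$. For $\tau>x_0$ let $\ell_\tau$ be the continuous function that equals $(\mu-\delta)x$ for $x\le\tau$ and has slope $\mu+\delta$ for $x\ge\tau$. Then $\phi-\ell_\tau\to-\infty$ as $x\to\infty$, so $\phi-\ell_\tau$ has a maximum point $x_\tau$ on $[x_0,\infty)$. The maximum is at least $\phi(\tau)-(\mu-\delta)\tau$, which tends to $\infty$ with $\tau$. On a fixed interval $[x_0,R]$, however, $\phi-\ell_\tau$ equals $\phi(x)-(\mu-\delta)x$ once $\tau>R$, and this is bounded independently of $\tau$. Hence $x_\tau\to\infty$. We have $\phi(x)-\phi(x_\tau)\le\ell_\tau(x)-\ell_\tau(x_\tau)$, and since the slopes of $\ell_\tau$ lie in $[\mu-\delta,\mu+\delta]$, the right side is at most $(\mu+\delta)(x-x_\tau)$ for $x\ge x_\tau$ and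 at most $(\mu-\delta)(x-x_\tau)$ for $x_0\le x\le x_\tau$. With $r=e^{x_\tau}$ this reads $T(tr)\le t^{\mu+\delta}T(r)$ for $t\ge1$ and $T(tr)\le t^{\mu-\delta}T(r)$ for $e^{x_0}/r\le t\le1$. Let $\tau\to\infty$ along a sequence and take $K_m=r_me^{-x_0}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:peaks}]
By the reductions above we may assume \eqref{eq:S}. Suppose $\lambda<\lambda^*$. Since $\lambda<\infty$ and $\Sigma_N$ is countable, there is a real $\mu\in(\lambda,\lambda^*)$ outside $\Sigma_N$. Lemma~\ref{lem:peaks}(a) and Proposition~\ref{prop:peaks} give $\mu=1+d/k\in\Sigma_N$, a contradiction. So $\lambda=\lambda^*$ and the limit exists. By Lemma~\ref{lem:peaks}(b) and Proposition~\ref{prop:peaks}, every interval $[\lambda-\delta,\lambda+\delta]$ meets $\Sigma_N$. As $\Sigma_N$ is closed, $\lambda\in\Sigma_N$.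
\end{proof}

The rest of the paper proves Proposition~\ref{prop:peaks}.

\section{The model case: $n=1$ and no inflection points}\label{sec:model}

Let $N=2$ and let $W$ have no zeros. Multiplying $f$ by a constant multiple of $W^{-1/2}$, we may assume that $W$ is constant and $\|f(0)\|=1$; this does not change $T$. Then \eqref{eq:ode} reads $y''+ay=0$ with $a$ entire. We prove Proposition~\ref{prop:peaks} in this case, in three steps.

\emph{A bound for the coefficient.} We claim that for large $\rho$
\begin{equation}\label{eq:modelbound}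
|a(z)|\le C\big(T(4\rho)/\rho\big)^2\qquad(|z|\le\rho).
\end{equation}
Cramer's rule expresses $a$ as a determinant in $f',f''$ divided by $W$, and this gives a bound that is exponential in $T$, which is useless. We express $a$ through a logarithmic derivative instead. Take $\rho$ so large that $\Lambda=\Lambda_\rho\ge1$ and $\rho|W|\ge1$. The solution $y=f\,f(0)^*$ satisfies $|y|\le\|f\|$ and $y(0)=1$. With $\gamma(z)=g_\rho(\rho z)$, the function $g(z)=y(\rho z)e^{-\gamma(z)}$ has $|g|\le1$ and $|g(0)|=e^{-\Lambda}$, so Lemma~\ref{lem:logder} applies to it. The logarithmic derivative of $z\mapsto y(\rho z)$ is $q=g'/g+\gamma'$, and by the lemma and \eqref{eq:constW}, $|q|\le CX_g$ and $|q'|\le CX_g^2$ on $|z|\le2$. The differential equation says $\rho^2a(\rho z)=-(q'+q^2)$, so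
\[
|\rho^2a(\rho z)|^{1/2}\le CX_g(z)\qquad(|z|\le2).
\]
The right side is infinite at the zeros of $y$, but it is integrable, and the left side is subharmonic. Taking area means over disks of radius $1$ centered in $|z|\le1$, we obtain $|\rho^2a(\rho z)|^{1/2}\le C\Lambda$ for $|z|\le1$, which is \eqref{eq:modelbound}.

\emph{The limit.} Let $r_m$ be peaks and $a_m(z)=(r_m/T_m)^2a(r_mz)$. For fixed $t>0$ and large $m$, \eqref{eq:modelbound} with $\rho=tr_m$ and \eqref{eq:H} give
\[
\max_{|z|\le t}|a_m|\le C\Big(\frac{T(4tr_m)}{tT_m}\Big)^2\le C\,16^{\mu_\pm}t^{2(\mu_\pm-1)},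
\]
with the sign $+$ for $4t\ge1$ and $-$ for $4t<1$. By Montel's theorem a subsequence converges locally uniformly to an entire function $c$ with the same bounds. If $c\not\equiv0$, (F7) gives an integer $d\ge0$ with $2(\mu_--1)\le d\le2(\mu_+-1)$, which is the assertion with $k=2$.

\emph{The limit is not zero.} If $c\equiv0$, then for large $m$ we have $|a|\le w^2$ on $|z|\le r_m$, where $w=T_m/(2r_m)$. The matrix $\Phi=\operatorname{diag}(1,w^{-1})\operatorname{Wr}(f)$ satisfies
\[
\Phi'=\begin{pmatrix}0&w\\-a/w&0\end{pmatrix}\Phi,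
\]
and the coefficient matrix has norm at most $w$ on $|z|\le r_m$. By (F6), $\log\|f\|\le wr_m+\log\|\Phi(0)\|$ there, and $\|\Phi(0)\|\le\max(1,w^{-1})\|\operatorname{Wr}(f)(0)\|\le C_fr_m$. Averaging over $|z|=r_m$ gives $T_m\le T_m/2+\log r_m+C_f$, which contradicts $T(r)/\log r\to\infty$. That condition is needed: for $f=(1,z)$ we have $a\equiv0$.

When $W$ has zeros, the coefficients are not subharmonic in modulus and the first step breaks down. We shall repair it on each disk separately. Then there is no single function $a$ to rescale, and the second step needs an invariant that the systems on different disks share. The third step survives, with a correction at the origin that accounts for the removed poles.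

\section{Removing the poles at one scale}\label{sec:scale}

The matrix $\Phi=\operatorname{Wr}(f)$ solves a system $\Phi'=B\Phi$, and $B=\Phi'\Phi^{-1}$ has poles where $\Phi$ is not invertible. If we write $\Phi=\Theta G$ with $G$ holomorphic and invertible in a disk, then $A=G'G^{-1}$ is holomorphic there. To estimate $A$ in terms of $B$ we need $\Theta$ to be harmless somewhere, and so we ask that it be unitary on the boundary circle: a matrix analogue of a Blaschke product.

\begin{example}\label{ex:BP}
For $f=(1,z^2)$ we have $W=2z$, and the equation $y''=y'/z$ has a pole at $0$. The second row of $\Phi$ vanishes at $0$, and we divide it by the Blaschke factor $z$ of the unit disk: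
\[
\Phi=\begin{pmatrix}1&z^2\\0&2z\end{pmatrix}=\begin{pmatrix}1&0\\0&z\end{pmatrix}\begin{pmatrix}1&z^2\\0&2\end{pmatrix}=\Theta G,\qquad
B=\begin{pmatrix}0&1\\0&1/z\end{pmatrix},\qquad A=\begin{pmatrix}0&z\\0&0\end{pmatrix}.
\]
The pole has disappeared, and $\Theta$ is unitary on $|z|=1$.
\end{example}

Assume \eqref{eq:S}, and fix $\rho_0\ge1$ with $T(4\rho_0)\ge1$ and $\rho_0^{N(N-1)/2}|W(0)|\ge1$. On a disk of radius about $\rho$, one differentiation should cost a factor of about $\Lambda_\rho/\rho$. As in Example~\ref{ex:attained}, we compensate for this by the diagonal matrix $D_\rho=\operatorname{diag}\big((\rho/\Lambda_\rho)^j\big)_{0\le j\le n}$.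

\begin{proposition}\label{prop:scale}
For every $\rho\ge\rho_0$ there are a unitary matrix $Q_\rho$, a number $\kappa_\rho\in[1,2]$, and a factorization
\[
\Phi_\rho:=D_\rho\operatorname{Wr}(fe^{-g_\rho})Q_\rho=\Theta_\rho G_\rho
\]
into matrix functions holomorphic near $|z|\le\kappa_\rho\rho$, such that on this disk:
\begin{enumerate}
\item[(i)] $G_\rho$ is invertible;
\item[(ii)] $\det\Theta_\rho$ is the product of the Blaschke factors of the disk $|z|<\kappa_\rho\rho$ at the zeros of $W$ in it;
\item[(iii)] $\|\Theta_\rho\|\le1$ and $\|\Theta_\rho^{-1}\|\le1/|\det\Theta_\rho|$.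
\end{enumerate}
Moreover, $A_\rho:=G_\rho'G_\rho^{-1}$ satisfies
\begin{equation}\label{eq:Abound}
\|A_\rho(z)\|\le C\,T(4\rho)/\rho\qquad(|z|\le\rho/2).
\end{equation}
\end{proposition}

\begin{proof}
We work in the rescaled variable and write $\Lambda=\Lambda_\rho\ge1$.

\emph{Step 1: a good basis.} We shall need lower bounds at $0$ not only for the full Wronskian but for the Wronskians of the first $i$ coordinates, and in an arbitrary basis these may vanish at $0$. By \eqref{eq:phi} and the choice of $\rho_0$, $|\det\operatorname{Wr}(\varphi_\rho)(0)|\ge e^{-N\Lambda}$. The Gram--Schmidt process applied to the rows of $\operatorname{Wr}(\varphi_\rho)(0)$ gives a unitary $Q_\rho$ such that $\operatorname{Wr}(\varphi_\rho)(0)Q_\rho$ is lower triangular. Let $d_1,\dots,d_N$ be its diagonal entries, and let $\varphi=(\varphi_1,\dots,\varphi_N)=\varphi_\rho Q_\rho$. The bounds \eqref{eq:phi} hold for $\varphi$, and $0<|d_j|\le\|\varphi^{(j-1)}(0)\|\le C$. Let $W_i$ be the Wronskian determinant of $\varphi_1,\dots,\varphi_i$,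 and $W_0=1$. It is the upper left $i\times i$ minor of $\operatorname{Wr}(\varphi)$, so $|W_i|\le C$ on $|z|\le3$ and
\[
|W_i(0)|=|d_1\cdots d_i|=\frac{|W_N(0)|}{|d_{i+1}\cdots d_N|}\ge C^{-1}e^{-N\Lambda}.
\]
Lemma~\ref{lem:logder} applies to $W_1,\dots,W_N$ with constants that depend only on $N$. Put $X=\sum_{i=1}^NX_{W_i}$. Then $X\ge\Lambda$ and $\int_{|z|\le2}X\,dA\le C\Lambda$.

\emph{Step 2: the coefficients through logarithmic derivatives.} In the model case we wrote $a=-(q'+q^2)$. The analogue for order $N$ is a factorization of the differential operator. Let $\partial=d/dz$,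
\[
q_i=\frac{W_i'}{W_i}-\frac{W_{i-1}'}{W_{i-1}},\qquad\mathcal L_i=(\partial-q_i)\cdots(\partial-q_1),\qquad\mathcal L_0=\mathrm{id}.
\]
We claim that $\mathcal L_iy=W(\varphi_1,\dots,\varphi_i,y)/W_i$, where $W(\cdot)$ is the Wronskian determinant. This holds for $i=0$. Assume it for $i-1$. Then $\mathcal L_{i-1}\varphi_l=0$ for $l<i$, and $\mathcal L_{i-1}\varphi_i=W_i/W_{i-1}$, whose logarithmic derivative is $q_i$. So $\mathcal L_i$ annihilates $\varphi_1,\dots,\varphi_i$. The operator $y\mapsto W(\varphi_1,\dots,\varphi_i,y)/W_i$ is also monic of order $i$ and annihilates them. The difference of the two is $\sum_{j<i}e_j\partial^j$, and the row $(e_0,\dots,e_{i-1})$ times the Wronskian matrix of $\varphi_1,\dots,\varphi_i$ is zero; as $W_i\not\equiv0$, all $e_j$ vanish. This proves the claim.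

Thus $\mathcal L_N=\partial^N+a_1\partial^{N-1}+\dots+a_N$ annihilates every coordinate of $\varphi$. If $a_{k,i}$ is the coefficient of $\partial^{i-k}$ in $\mathcal L_i$, then $a_{k,i}=a_{k,i-1}+a_{k-1,i-1}'-q_ia_{k-1,i-1}$, with $a_{0,i}=1$ and $a_{i,i-1}=0$. By induction $a_k$ is a universal polynomial in the $q_i^{(j)}$, $j<N$, in which every monomial has weight $k$ when $q_i^{(j)}$ is given weight $j+1$. Lemma~\ref{lem:logder} gives $|q_i^{(j)}|\le CX^{j+1}$, hence
\[
|a_k|\le CX^k\qquad\text{on }|z|\le2.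
\]

\emph{Step 3: a good circle.} In the model case we averaged over disks. Now we need a circle, because $\Theta$ will be unitary only on a circle. Since $\int_1^2\big(\int_{|z|=\kappa}X\,|dz|\big)d\kappa\le C\Lambda$, there is $\kappa=\kappa_\rho\in[1,2]$ with
\begin{equation}\label{eq:circle}
\int_{|z|=\kappa}X\,|dz|\le C\Lambda .
\end{equation}
No $W_i$ vanishes on $|z|=\kappa$, because $|z-\zeta|^{-1}$ is not integrable on a circle through $\zeta$.

\emph{Step 4: the system.} Let $\Phi=\operatorname{diag}(\Lambda^{-j})\operatorname{Wr}(\varphi)$. Since $\varphi^{(j)}(z)=\rho^j(fe^{-g_\rho})^{(j)}(\rho z)Q_\rho$, we have $\Phi(z)=\Phi_\rho(\rho z)$. Number the rows from $0$ to $n$. The derivative of row $j<n$ is $\Lambda$ times row $j+1$, and the derivative of row $n$ is $\Lambda^{-n}\varphi^{(N)}=-\sum_{k=1}^Na_k\Lambda^{1-k}\cdot\Lambda^{-(N-k)}\varphi^{(N-k)}$. So $\Phi'=B\Phi$ near $|z|=\kappa$, where $B$ has entries $\Lambda$ on the superdiagonal, entries $-a_k\Lambda^{1-k}$ in the last row, and zeros elsewhere.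 Since $|a_k|\Lambda^{1-k}\le C\Lambda(X/\Lambda)^k$ and $X/\Lambda\ge1$,
\begin{equation}\label{eq:Bbound}
\|B\|\le C\Lambda(X/\Lambda)^N\qquad\text{on }|z|=\kappa .
\end{equation}

\emph{Step 5: the Blaschke--Potapov factorization.} The zeros of $\det\Phi$ are those of $W_N$, that is, of $W(\rho z)$. Let $\zeta$ be one of them with $|\zeta|<\kappa$. Choose a unit column $e$ with $e^*\Phi(\zeta)=0$, let $P=ee^*$ be the orthogonal projection onto $\mathbb Ce$, and let $\beta$ be the Blaschke factor of $|z|<\kappa$ at $\zeta$. Since $P\Phi$ vanishes at $\zeta$, the matrix $\Phi_{(1)}=\big((I-P)+\beta^{-1}P\big)\Phi$ is holomorphic near $|z|\le\kappa$. We have $\Phi=\big((I-P)+\beta P\big)\Phi_{(1)}$ and $\det\Phi=\beta\det\Phi_{(1)}$, so one zero has been removed. Let $p$ be the number of zeros of $W_N$ in $|z|<\kappa$; by Lemma~\ref{lem:logder}, $p\le C\Lambda$. After $p$ steps,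
\[
\Phi=\Theta G,\qquad\Theta=\prod_{l=1}^p\big((I-P_l)+\beta_lP_l\big),\qquad\det\Theta=\prod_{l=1}^p\beta_l,
\]
and $\det G$ has no zeros in $|z|\le\kappa$, since there were none on the circle. Each factor acts as $\beta_l$ on a line and as the identity on its orthogonal complement, so it has norm at most $1$ on $|z|\le\kappa$ and is unitary on $|z|=\kappa$. The same is then true of $\Theta$. All singular values of $\Theta$ are at most $1$ and their product is $|\det\Theta|$, so the smallest is at least $|\det\Theta|$, which means $\|\Theta^{-1}\|\le1/|\det\Theta|$. With $\Theta_\rho(z)=\Theta(z/\rho)$ and $G_\rho(z)=G(z/\rho)$ we have (i)--(iii). Differentiating the product, whose factors have derivatives $\beta_l'P_l$, and using (F5),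
\begin{equation}\label{eq:Thetaprime}
\int_{|z|=\kappa}\|\Theta'\|\,|dz|\le\sum_{l=1}^p\int_{|z|=\kappa}|\beta_l'|\,|dz|=2\pi p\le C\Lambda .
\end{equation}

\emph{Step 6: the bound for $A=G'G^{-1}$.} From $\Theta'G+\Theta G'=B\Theta G$ we get $A=\Theta^{-1}B\Theta-\Theta^{-1}\Theta'$, so $\|A\|\le\|B\|+\|\Theta'\|$ on $|z|=\kappa$, where $\Theta$ is unitary. We control the integral of $X$ but not of $X^N$, so we integrate $\|A\|^{1/N}$. By \eqref{eq:Bbound}, \eqref{eq:circle}, H\"older's inequality and \eqref{eq:Thetaprime},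
\[
\int_{|z|=\kappa}\|A\|^{1/N}|dz|\le C\Lambda^{1/N}\int_{|z|=\kappa}\frac X\Lambda\,|dz|+C\Big(\int_{|z|=\kappa}\|\Theta'\|\,|dz|\Big)^{1/N}\le C\Lambda^{1/N}.
\]
As $A$ is holomorphic near $|z|\le\kappa$, the function $\|A\|^{1/N}$ is subharmonic, and (F2) with $R=\kappa\ge1$ gives $\|A\|\le C\Lambda$ on $|z|\le1/2$. Since $A(z)=\rho A_\rho(\rho z)$, this is \eqref{eq:Abound}.
\end{proof}

\begin{remark}
The proof did not use that the zeros of $W$ are few; the bound $p\le C\Lambda$, valid for every curve, was enough. The hypothesis on $N_1$ enters when we ask how much $G_\rho$ remembers of $f$, that is, how far $\Theta_\rho$ is from being invertible. This is the subject of the next section.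
\end{remark}

\section{The cost of the factorization}\label{sec:compare}

By Proposition~\ref{prop:scale}(iii), $\Theta_\rho^{-1}$ is controlled by $\det\Theta_\rho$, a product of at most $\nu_W(2\rho)$ Blaschke factors of the disk of radius $\kappa_\rho\rho\le2\rho$. By (F5) and (F1),
\begin{align}
\mathcal M_t\Big(\log\frac1{|\det\Theta_\rho|}\Big)&\le\nu_W(2\rho)\log\frac{2\rho}t\qquad(0<t\le\rho),\label{eq:detmean}\\
\log\frac1{|\det\Theta_\rho(0)|}&=\sum_{|\zeta|<\kappa_\rho\rho}\log\frac{\kappa_\rho\rho}{|\zeta|}=\mathcal N(\kappa_\rho\rho)\le\mathcal N(2\rho),\label{eq:detzero}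
\end{align}
the sum being over the zeros of $W$. The first consequence replaces the bound $\|\Phi(0)\|\le C_fr_m$ of the model case.

\begin{lemma}\label{lem:origin}
For $\rho\ge\rho_0$,
\[
\log\|G_\rho(0)\|\le-\Lambda_\rho+n\log\rho+n\log\Lambda_\rho+\mathcal N(2\rho)+C_f .
\]
\end{lemma}

\begin{proof}
Write $\Lambda=\Lambda_\rho$. By \eqref{eq:leibniz} and \eqref{eq:g}, $\Phi_\rho(0)=e^{-\Lambda}D_\rho L_{g_\rho}(0)\operatorname{Wr}(f)(0)Q_\rho$. Since $\Lambda\ge1$ and $\rho\ge1$, $\|D_\rho\|\le\rho^n$. Since $f$ has no zeros, $\log\|f\|\ge-c_f$ on $|z|\le1$ for some $c_f\ge0$. So $\operatorname{Re}g_\rho+c_f\ge0$ on $|z|<1$ by \eqref{eq:g}, and (F3) gives $|g_\rho^{(i)}(0)|\le2\,i!\,(\Lambda+c_f)\le C_f\Lambda$ for $1\le i\le n$. By \eqref{eq:leibnizbound} with $1$ in place of $\rho$, $\|L_{g_\rho}(0)\|\le C_f\Lambda^n$. Hence $\log\|\Phi_\rho(0)\|\le-\Lambda+n\log\rho+n\log\Lambda+C_f$. Now use $G_\rho(0)=\Theta_\rho(0)^{-1}\Phi_\rho(0)$, Proposition~\ref{prop:scale}(iii) and \eqref{eq:detzero}.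
\end{proof}

The second consequence relates neighboring scales. Both $G_\rho$ and $G_{2\rho}$ come from $\operatorname{Wr}(f)$, so they differ by a scalar factor, over whose size we have no control, and by a matrix factor, which we can bound.

\begin{lemma}\label{lem:twoscales}
For $\rho\ge\rho_0$ there are a holomorphic function $\psi$ and a holomorphic invertible matrix function $S$ near $|z|\le\rho$ with
\begin{equation}\label{eq:gauge}
A_{2\rho}=SA_\rho S^{-1}+S'S^{-1}-\psi'I,
\end{equation}
\begin{equation}\label{eq:Sbound}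
\log\|S^{\pm1}\|\le C\big(1+\log T(8\rho)+\nu_W(4\rho)\big)\qquad\text{on }|z|\le\rho/2 .
\end{equation}
\end{lemma}

\begin{proof}
Index the objects of the scales $\rho$ and $2\rho$ by $1$ and $2$, so $1\le\Lambda_1=T(4\rho)\le\Lambda_2=T(8\rho)$. Let $\psi=g_2-g_1$ on $|z|<4\rho$. On the circle $|z|=4\rho$ the boundary values of $\operatorname{Re}g_1$ are $\log\|f\|$, and $\operatorname{Re}g_2\ge\log\|f\|$ by \eqref{eq:g}. So $\operatorname{Re}\psi\ge0$ in $|z|<4\rho$ by the minimum principle, and $\psi(0)=\Lambda_2-\Lambda_1\le\Lambda_2$. By (F3), $|\psi^{(i)}|\le C\Lambda_2\rho^{-i}$ on $|z|\le\rho$ for $1\le i\le n$, and by \eqref{eq:leibnizbound}, $|(L_{\pm\psi})_{ji}|\le C(\Lambda_2/\rho)^{j-i}$ there. Applying \eqref{eq:leibniz} to $fe^{-g_2}=e^{-\psi}\cdot fe^{-g_1}$,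
\[
\Phi_2=e^{-\psi}E\,\Phi_1Q,\qquad E=D_2L_\psi D_1^{-1},\qquad E^{-1}=D_1L_{-\psi}D_2^{-1},\qquad Q=Q_1^{-1}Q_2,
\]
and $Q$ is a constant unitary matrix. For $i\le j$ and $|z|\le\rho$,
\begin{align*}
|E_{ji}|&\le C\Big(\frac{2\rho}{\Lambda_2}\Big)^j\Big(\frac{\Lambda_2}\rho\Big)^{j-i}\Big(\frac{\Lambda_1}\rho\Big)^i=C\,2^j\Big(\frac{\Lambda_1}{\Lambda_2}\Big)^i\le C,\\
|(E^{-1})_{ji}|&\le C\Big(\frac\rho{\Lambda_1}\Big)^j\Big(\frac{\Lambda_2}\rho\Big)^{j-i}\Big(\frac{\Lambda_2}{2\rho}\Big)^i=C\,2^{-i}\Big(\frac{\Lambda_2}{\Lambda_1}\Big)^j\le C\Lambda_2^n .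
\end{align*}
Define $S=e^\psi G_2Q^{-1}G_1^{-1}$. It is holomorphic and invertible near $|z|\le\rho$, because $G_1$ and $G_2$ are. Differentiating $G_2=e^{-\psi}SG_1Q$ and multiplying by $G_2^{-1}$ gives \eqref{eq:gauge}. On the other hand, $\Theta_2G_2=e^{-\psi}E\Theta_1G_1Q$ shows that $S=\Theta_2^{-1}E\Theta_1$ and $S^{-1}=\Theta_1^{-1}E^{-1}\Theta_2$ away from the zeros of $W$. By Proposition~\ref{prop:scale}(iii), at all but finitely many points of $|z|=\rho$,
\[
\log\|S\|\le C+\log\frac1{|\det\Theta_2|},\qquad\log\|S^{-1}\|\le C+n\log\Lambda_2+\log\frac1{|\det\Theta_1|},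
\]
and the right sides are nonnegative if $C\ge0$. By \eqref{eq:detmean} with $t=\rho$, the means of the last terms are at most $\nu_W(4\rho)\log4$ and $\nu_W(2\rho)\log2$. The functions $\log\|S^{\pm1}\|$ are subharmonic, and (F2) with $R=\rho$ gives \eqref{eq:Sbound}.
\end{proof}

\section{Linear systems with a large parameter}\label{sec:large}

After rescaling, \eqref{eq:gauge} relates two systems $Y'=T_mA_mY$ and $Y'=T_m\tilde A_mY$ with $T_m\to\infty$, bounded $A_m,\tilde A_m$, and $\|S_m^{\pm1}\|\le e^{o(T_m)}$. What do the limits $A$ and $\tilde A$ have in common? Not the trace, because of the term $\psi'I$. Not the Jordan form: conjugation by the constant matrices $S_m=\operatorname{diag}(1,T_m)$ multiplies the entry of the $2\times2$ nilpotent Jordan block by $1/T_m$, so the limit is $0$. What remains is the spectrum of the trace-free part $M^0=M-\frac1N(\operatorname{tr}M)I$. It is preserved because it can be read off from the exponential growth rates of the solutions, which a factor of size $e^{o(T_m)}$ cannot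 alter. The condition $o(T_m)$ is needed: $S_m=\operatorname{diag}(e^{T_mz},e^{-T_mz})$ transforms $A_m=0$ into $\tilde A_m=\operatorname{diag}(1,-1)$.

For a square matrix $M$ let $\omega_j(M)$ be the sum of the $j$ largest among the real parts of its eigenvalues, counted with multiplicity, and $\omega_0=0$. The basic fact is that a system whose matrix stays near a constant matrix $M_0$ grows at the rate $\omega_1(M_0)$.

\begin{lemma}\label{lem:rate}
Let $M_0$ be a square matrix and $\varepsilon>0$. There are $\delta>0$ and $K\ge0$ with the following property. If $T>0$, $h>0$, and $M$ is a continuous matrix function on $[0,h]$ with $\|M(\tau)-M_0\|\le\delta$, then the solution of $Y'=TMY$, $Y(0)=I$, satisfies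
\[
\big|\log\|Y(h)\|-hT\omega_1(M_0)\big|\le\varepsilon hT+K .
\]
\end{lemma}

\begin{proof}
Let $\ell=\omega_1(M_0)$, choose $\sigma>0$ such that every eigenvalue of $M_0$ has real part equal to $\ell$ or at most $\ell-\sigma$, and let $\eta=\min(\varepsilon/2,\sigma/3)$. By Schur's theorem $M_0$ is unitarily similar to $D+R$, with $D$ the diagonal matrix of the eigenvalues and $R$ strictly upper triangular. Conjugation by $\operatorname{diag}(s^{-1},s^{-2},\dots)$ fixes $D$ and multiplies $R_{ij}$ by $s^{j-i}$. Taking $s>0$ small, we obtain an invertible $P$ with $\|PM_0P^{-1}-D\|\le\eta/2$. Put $e^K=\|P\|\,\|P^{-1}\|$ and $\delta=e^{-K}\eta/2$. Then $PM(\tau)P^{-1}=D+E(\tau)$ with $\|E\|\le\eta$. The matrix $Z=PYP^{-1}$ solves $Z'=T(D+E)Z$, $Z(0)=I$, and $|\log\|Y\|-\log\|Z\||\le K$. It suffices to estimate solutions $y$ of $y'=T(D+E)y$.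

\emph{Upper bound.} We have $(|y|^2)'=2T\operatorname{Re}\langle(D+E)y,y\rangle\le2T(\ell+\eta)|y|^2$, so $\log\|Z(h)\|\le hT(\ell+\eta)$.

\emph{Lower bound.} One fast-growing solution is enough, but the perturbation $E$ could turn it toward the slower directions. We show that it stays in a cone about the fast ones. Write $y=(u,v)$, where $u$ collects the coordinates in which the entry of $D$ has real part $\ell$ and $v$ the others (if there are none, $v=0$). Then
\[
(|u|^2)'\ge2T\big(\ell|u|^2-\eta|u||y|\big),\qquad(|v|^2)'\le2T\big((\ell-\sigma)|v|^2+\eta|v||y|\big).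
\]
Take $u(0)\ne0$ and $v(0)=0$. Suppose that $|u|>|v|$ fails somewhere, and let $\tau_1>0$ be the first time with $|u|=|v|$. The function $|u|^2-|v|^2$ is positive before $\tau_1$ and zero at $\tau_1$, so its derivative at $\tau_1$ is at most $0$. But at $\tau_1$ we have $|y|=\sqrt2|u|$, with $y\ne0$ by uniqueness, and
\[
(|u|^2-|v|^2)'\ge2T|u|^2\big(\sigma-2\sqrt2\,\eta\big)>0
\]
because $\eta\le\sigma/3$. So $|u|>|v|$ on $[0,h]$, $|y|\le\sqrt2|u|$, and $(|u|^2)'\ge2T(\ell-\sqrt2\eta)|u|^2$. Hence $|y(h)|\ge|u(h)|\ge e^{hT(\ell-\sqrt2\eta)}|y(0)|$, and $\log\|Z(h)\|\ge hT(\ell-\sqrt2\eta)$. Since $\sqrt2\eta\le\varepsilon$, the lemma follows.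
\end{proof}

Lemma~\ref{lem:rate} sees only the rightmost eigenvalue. Exterior powers give access to the others. For an $N\times N$ matrix $Y$ and $1\le j\le N$ let $\bigwedge^jY$ be the map $v_1\wedge\dots\wedge v_j\mapsto Yv_1\wedge\dots\wedge Yv_j$ on $\bigwedge^j\mathbb C^N$, with the inner product in which the wedge products of standard basis vectors are orthonormal. Then $\bigwedge^j(YZ)=\bigwedge^jY\bigwedge^jZ$, $\bigwedge^j(cY)=c^j\bigwedge^jY$, and $\|\bigwedge^jY\|$, the product of the $j$ largest singular values of $Y$, is at most $\|Y\|^j$. If $Y'=BY$, the product rule gives $(\bigwedge^jY)'=B^{[j]}\bigwedge^jY$, where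
\[
B^{[j]}(v_1\wedge\dots\wedge v_j)=\sum_{i=1}^jv_1\wedge\dots\wedge Bv_i\wedge\dots\wedge v_j .
\]
The map $B\mapsto B^{[j]}$ is linear. In a basis in which $B$ is triangular, $B^{[j]}$ is triangular in the wedge basis, suitably ordered, with the sums of $j$ diagonal entries of $B$ on the diagonal. Hence $\omega_1(B^{[j]})=\omega_j(B)$.

\begin{lemma}\label{lem:gauge}
Let $\Delta$ be an open disk. Let $A_m\to A$ and $\tilde A_m\to\tilde A$ locally uniformly in $\Delta$, all being holomorphic $N\times N$ matrix functions. Let $T_m\to\infty$, $0\le\varepsilon_m\to0$, and let $S_m:\Delta\to GL_N(\mathbb C)$ and $\psi_m:\Delta\to\mathbb C$ be holomorphic, with $\log\|S_m^{\pm1}\|\le\varepsilon_mT_m$ on $\Delta$ and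
\[
T_m\tilde A_m=S_m(T_mA_m)S_m^{-1}+S_m'S_m^{-1}-\psi_m'I .
\]
Then $A^0(z)$ and $\tilde A^0(z)$ have the same characteristic polynomial for every $z\in\Delta$.
\end{lemma}

\begin{proof}
Fix $z_0\in\Delta$. Take trace-free parts in the relation. The term $\psi_m'I$ disappears, and $\operatorname{tr}(S_m'S_m^{-1})=(\det S_m)'/\det S_m$, so
\[
T_m\tilde A_m^0=S_m(T_mA_m^0)S_m^{-1}+S_m'S_m^{-1}+(\gamma_m'/\gamma_m)I,
\]
where $\gamma_m$ is the holomorphic $N$-th root of $\det S_m(z_0)/\det S_m(z)$ with $\gamma_m(z_0)=1$. Let $Y_m$ and $\tilde Y_m$ solve $Y'=T_mA_m^0Y$ and $Y'=T_m\tilde A_m^0Y$ with value $I$ at $z_0$. Then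
\[
\tilde Y_m(z)=\gamma_m(z)S_m(z)Y_m(z)S_m(z_0)^{-1},
\]
since the right side solves the second equation and equals $I$ at $z_0$. From $|\det S_m^{\pm1}|\le\|S_m^{\pm1}\|^N$ we get $|\log|\gamma_m||\le2\varepsilon_mT_m$. Applying $\bigwedge^j$ to the last identity and to its solution for $Y_m$, we obtain on $\Delta$
\begin{equation}\label{eq:wedge}
\Big|\log\|\textstyle\bigwedge^j\tilde Y_m\|-\log\|\textstyle\bigwedge^jY_m\|\Big|\le4j\varepsilon_mT_m\qquad(1\le j\le N).
\end{equation}

Fix $\theta\in\mathbb R$, $j$ and $\varepsilon>0$. As a function of $\tau$ on the ray $z=z_0+\tau e^{i\theta}$, $\bigwedge^jY_m$ solves the linear system with matrix $T_mM_m(\tau)$, where $M_m(\tau)=\big(e^{i\theta}A_m^0(z_0+\tau e^{i\theta})\big)^{[j]}$. Let $M_0=(e^{i\theta}A^0(z_0))^{[j]}$, and define $\tilde M_m,\tilde M_0$ in the same way from $\tilde A_m,\tilde A$. Let $\delta,K$ and $\tilde\delta,\tilde K$ be given by Lemma~\ref{lem:rate} for $M_0$ and $\tilde M_0$. By continuity of $A,\tilde A$ and locally uniform convergence, there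 is $h>0$ such that $\|M_m-M_0\|\le\delta$ and $\|\tilde M_m-\tilde M_0\|\le\tilde\delta$ on $[0,h]$ for all large $m$. Lemma~\ref{lem:rate} and \eqref{eq:wedge} at $z_0+he^{i\theta}$ give
\[
hT_m\big|\omega_j(e^{i\theta}A^0(z_0))-\omega_j(e^{i\theta}\tilde A^0(z_0))\big|\le2\varepsilon hT_m+K+\tilde K+4j\varepsilon_mT_m .
\]
Divide by $hT_m$, let $m\to\infty$ and then $\varepsilon\to0$. We conclude that $\omega_j(e^{i\theta}A^0(z_0))=\omega_j(e^{i\theta}\tilde A^0(z_0))$ for all $j$ and $\theta$.

Let $\alpha_l$ and $\tilde\alpha_l$ be the eigenvalues of $A^0(z_0)$ and $\tilde A^0(z_0)$. The $j$-th largest real part is $\omega_j-\omega_{j-1}$, so for each $\theta$ the numbers $\operatorname{Re}(e^{i\theta}\alpha_l)$ and $\operatorname{Re}(e^{i\theta}\tilde\alpha_l)$ agree up to order. Thus for each $k\ge1$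
\[
\sum_l(e^{i\theta}\alpha_l+e^{-i\theta}\overline{\alpha_l})^k=\sum_l(e^{i\theta}\tilde\alpha_l+e^{-i\theta}\overline{\tilde\alpha_l})^k\qquad(\theta\in\mathbb R),
\]
and comparing the coefficients of $e^{ik\theta}$ gives $\sum_l\alpha_l^k=\sum_l\tilde\alpha_l^k$. By Newton's identities the power sums determine the characteristic polynomial.
\end{proof}

In the model case a vanishing limit of the coefficient forced slow growth. In general, vanishing of the coefficients of the characteristic polynomial means only that the limit matrix is nilpotent, and this is still enough.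

\begin{lemma}\label{lem:nilpotent}
Let $A_m\to A$ uniformly on $|z|\le1$, the matrices being holomorphic near this disk, and let $A(z)$ be nilpotent for every $|z|\le1$. Let $T_m\to\infty$ and $Y_m'=T_mA_mY_m$, $Y_m(0)=I$. Then $\limsup_{m\to\infty}T_m^{-1}\max_{|z|=1}\log\|Y_m(z)\|\le0$.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$. The set $\mathcal K=\{e^{i\theta}A(z):\theta\in\mathbb R,\ |z|\le1\}$ is compact and $\omega_1=0$ on it. For $M\in\mathcal K$ let $\delta(M),K(M)$ be given by Lemma~\ref{lem:rate}. Cover $\mathcal K$ by finitely many balls with centers $M_i\in\mathcal K$ and radii $\delta(M_i)/3$, and let $\delta=\min_i\delta(M_i)$, $K=\max_iK(M_i)$. Choose an integer $J$ with $\|A(z)-A(z')\|\le\delta/3$ for $|z-z'|\le1/J$, and take $m$ so large that $\|A_m-A\|\le\delta/3$ on $|z|\le1$. Cut the radius $\{\tau e^{i\theta}:0\le\tau\le1\}$ into $J$ equal pieces. If $z'$ is the initial point of a piece and $e^{i\theta}A(z')$ lies in the ball about $M_i$, then $\|e^{i\theta}A_m-M_i\|\le\delta(M_i)$ along the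 piece. By Lemma~\ref{lem:rate} with $h=1/J$, the matrix that carries solutions across the piece has norm at most $\exp(\varepsilon T_m/J+K)$. The matrix $Y_m(e^{i\theta})$ is the product of these $J$ matrices, so $\log\|Y_m(e^{i\theta})\|\le\varepsilon T_m+JK$ for all $\theta$. Divide by $T_m$, let $m\to\infty$ and then $\varepsilon\to0$.
\end{proof}

\section{Proof of Proposition~\ref{prop:peaks}}\label{sec:final}

Assume \eqref{eq:S} and let $r_m$ be peaks of type $(\mu_-,\mu_+)$. By \eqref{eq:H}, $T(tr_m)=O(T_m)$ for each fixed $t>0$, and $T_m\to\infty$.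

\emph{Step 1: limit systems at all dyadic scales.} For $s\in\mathbb Z$ and $m$ so large that $2^sr_m\ge\rho_0$ put
\[
A_{m,s}(z)=\frac{r_m}{T_m}A_{2^sr_m}(r_mz),\qquad|z|\le2^{s-1}.
\]
By \eqref{eq:Abound}, $\|A_{m,s}\|\le C2^{-s}T(2^{s+2}r_m)/T_m$. By \eqref{eq:H} with $t=2^{s+2}$, for each $s$ and all large $m$,
\begin{equation}\label{eq:Ams}
\|A_{m,s}\|\le C\,4^{\mu(s)}\,2^{s(\mu(s)-1)}\quad\text{on }|z|\le2^{s-1},
\end{equation}
where $\mu(s)=\mu_+$ for $s\ge-2$ and $\mu(s)=\mu_-$ for $s<-2$. By Montel's theorem and a diagonal choice we pass to a subsequence along which $A_{m,s}\to A_s$ locally uniformly in $|z|<2^{s-1}$ for every $s$. The limit $A_s$ satisfies \eqref{eq:Ams} in the open disk.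

\emph{Step 2: gluing.} Fix $s$ and apply Lemma~\ref{lem:twoscales} with $\rho=2^sr_m$. Put $S_m(z)=S(r_mz)$ and $\psi_m(z)=\psi(r_mz)$. Evaluating \eqref{eq:gauge} at $r_mz$ and multiplying by $r_m$ gives
\[
T_mA_{m,s+1}=S_m(T_mA_{m,s})S_m^{-1}+S_m'S_m^{-1}-\psi_m'I\qquad(|z|<2^{s-1}).
\]
In \eqref{eq:Sbound}, $\log T(8\rho)\le\log T_m+O(1)=o(T_m)$, and $\nu_W(4\rho)=o(T(24\rho))=o(T_m)$ by \eqref{eq:count}. This is the first use of the hypothesis on $N_1$, and it is where the peaks absorb the dilated radius in \eqref{eq:S}. So $\log\|S_m^{\pm1}\|\le\varepsilon_mT_m$ on $|z|<2^{s-1}$ with $\varepsilon_m\to0$, and Lemma~\ref{lem:gauge} shows that $A_s^0$ and $A_{s+1}^0$ have the same characteristic polynomial on $|z|<2^{s-1}$. The coefficients of $\det(\xi I-A_s^0(z))$ are holomorphic in $|z|<2^{s-1}$, the coefficient of $\xi^{N-1}$ is $-\operatorname{tr}A_s^0=0$, and the disks exhaust the plane. Hence there are entire functions $c_2,\dots,c_N$ with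
\[
\det\big(\xi I-A_s^0(z)\big)=\xi^N+\sum_{k=2}^Nc_k(z)\xi^{N-k}\qquad(|z|<2^{s-1},\ s\in\mathbb Z).
\]

\emph{Step 3: growth of the coefficients.} Up to sign, $c_k(z)$ is the sum of the principal $k\times k$ minors of $A_s^0(z)$, so $|c_k|\le C\|A_s\|^k$. On the circle $|z|=t=2^{s-2}$, the bound \eqref{eq:Ams} gives $|c_k|=O(t^{k(\mu_+-1)})$ as $s\to+\infty$ and $|c_k|=O(t^{k(\mu_--1)})$ as $s\to-\infty$. If $c_k\not\equiv0$ for some $k$, then (F7) gives an integer $d\ge0$ with $k(\mu_--1)\le d\le k(\mu_+-1)$, which is the assertion. It remains to exclude that all $c_k$ vanish.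

\emph{Step 4: not all $c_k$ vanish.} Suppose $c_2\equiv\dots\equiv c_N\equiv0$. We use the scale $s=2$. The matrix $A_2^0(z)$ is nilpotent for $|z|<2$. Let $\rho=4r_m$ and $\Lambda=\Lambda_\rho=T(16r_m)=O(T_m)$. The function $z\mapsto G_\rho(r_mz)$ solves $G'=T_mA_{m,2}G$ on $|z|<2$. Separating the trace,
\[
G_\rho(r_mz)=e^{\eta_m(z)}Y_m(z)G_\rho(0),\qquad\eta_m(z)=\frac{T_m}N\int_0^z\operatorname{tr}A_{m,2}(w)\,dw,
\]
where $Y_m'=T_mA_{m,2}^0Y_m$ and $Y_m(0)=I$; both sides solve the same equation and agree at $0$. By Lemma~\ref{lem:nilpotent}, $\max_{|z|=1}\log\|Y_m\|\le o(T_m)$. The first row of $\Phi_\rho$ is $fe^{-g_\rho}Q_\rho$, with $Q_\rho$ unitary, and $\|\Phi_\rho\|\le\|\Theta_\rho\|\,\|G_\rho\|\le\|G_\rho\|$ on $|z|\le\rho$. So, uniformly for $|z|=1$,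
\[
\log\|f(r_mz)\|-\operatorname{Re}g_\rho(r_mz)\le\log\|G_\rho(r_mz)\|\le\operatorname{Re}\eta_m(z)+o(T_m)+\log\|G_\rho(0)\| .
\]
The terms $\operatorname{Re}g_\rho$ and $\operatorname{Re}\eta_m$ need not be small, but they are harmonic, so we average over $|z|=1$. The mean of $\log\|f(r_mz)\|$ is $T_m$, the mean of $\operatorname{Re}g_\rho(r_mz)$ is $g_\rho(0)=\Lambda$, and the mean of $\operatorname{Re}\eta_m$ is $\operatorname{Re}\eta_m(0)=0$. In Lemma~\ref{lem:origin}, $\log\rho=\log4r_m=o(T_m)$ because $T(r)/\log r\to\infty$; $\log\Lambda=o(T_m)$; and $\mathcal N(2\rho)=\mathcal N(8r_m)=o(T(16r_m))=o(T_m)$ by \eqref{eq:S}, which is the second use of the hypothesis on $N_1$. Thus $\log\|G_\rho(0)\|\le-\Lambda+o(T_m)$, and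
\[
T_m-\Lambda\le-\Lambda+o(T_m).
\]
This says $T_m\le o(T_m)$, which is impossible. Proposition~\ref{prop:peaks} is proved, and with it Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{HC}
\emph{Holomorphic curves with few inflection points},
\texttt{http://www.math.purdue.edu/\textasciitilde eremenko/dvi/wronsk.pdf}.

\end{thebibliography}
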